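# Prime alternating knots on which the V-order and the T-order disagree

## Theorems A and B

We compare two ways of saying that one knot is simpler than another. Both ask whether a diagram of the second knot becomes a diagram of the first when some crossings are switched. The T-order demands this of every diagram. The V-order asks it only of one minimal diagram, and then takes chains. It was conjectured that for prime alternating knots the two orders coincide. They do not.

**Theorem A.** There are prime alternating knots $K'$ (crossing number 12) and $K$ (crossing number 10) such that $K$ is a V-minor of $K'$, so $K\le K'$ in the V-order, while some 14-crossing diagram of $K'$ cannot be turned by crossing changes into a diagram of $K$, of its mirror image, or of a reverse of these. Hence $K\not\le K'$ in the T-order, also up to reflection and reversal.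

**Theorem B.** For each $n\ge 2$ there is a prime alternating knot $K'_n$ with $c(K'_n)=2n+8$, and for each $j\ge 2$ there is a prime alternating knot $K_j$ with $c(K_j)=2j+6$, such that:

1. $K_2,\dots,K_n$ are V-minors of $K'_n$.
2. One fixed diagram of $K'_n$, with $c(K'_n)+2$ crossings, cannot be changed into a diagram of any $K_j$, $j\ge2$ (up to reflection and reversal). So $K_2,\dots,K_n$ are below $K'_n$ in the V-order but not in the T-order.
3. Minimal diagrams never obstruct: for prime alternating $K'$, if one minimal diagram of $K'$ can be changed into a diagram of $K$, then every minimal diagram of $K'$ can (up to reflection and reversal).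

Theorem A is the case $n=2$ of parts 1 and 2, with $K'=K'_2$ and $K=K_2$. Part 3 is not needed to refute the conjecture. It says that the obstructing diagram could not have been minimal.

## Two orders and the knots a projection supports

A knot is a smooth embedding of $S^1$ in $\mathbb R^3$ up to ambient isotopy. A diagram is a regular projection (finitely many transverse double points, no other singularities) with over/under information at each double point, or crossing. A diagram of $K$ is any diagram of any embedding in the knot type. A crossing change switches over and under at one crossing. A minimal diagram of $K$ has the fewest possible crossings, $c(K)$.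

**Definition (T-order, Taniyama).** $K_1\le K_2$ in the T-order if every diagram of $K_2$ can be transformed into some diagram of $K_1$ by some number of simultaneous crossing changes.

**Definition (V-order).** For prime alternating $K,K'$, the knot $K$ is a V-minor of $K'$ if some minimal diagram of $K'$ can be transformed into some diagram of $K$ by simultaneous crossing changes. A proper sequence is a finite sequence $(J_m,\dots,J_1)$ of prime alternating knots with $J_i$ a V-minor of $J_{i+1}$ for $1\le i<m$. Then $K_1\le K_2$ in the V-order if some proper sequence contains both, with $K_1$ to the right of $K_2$ or at the same position.

In both orders a knot, its reflection and its reverse are identified. If $K_1\le K_2$ in the T-order, then in particular a minimal diagram of $K_2$ can be changed into one of $K_1$, so $K_1\le K_2$ in the V-order. The conjecture was the converse: for prime alternating knots, V-order implies T-order.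

**Definition (support).** A projection $P$ *supports* a knot if some over/under choice on $P$ gives that knot.

A diagram can be changed into a diagram of $K$ exactly when its underlying projection supports $K$. The set of supported knots is closed under mirror image (switch all crossings) and reversal. So $K\le K'$ in the T-order says that the projections of all diagrams of $K'$ support $K$, and $K$ is a V-minor of $K'$ when the projection of one minimal diagram does.

We draw diagrams on $S^2=\mathbb C\cup\{\infty\}\subset S^3$. Removing a point off the diagram gives a planar diagram with the same crossings.

## Small cases: the unknot, torus knots, crossing numbers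

*The unknot.* Every projection supports the unknot: pick a starting point, traverse the curve, and at each crossing go over on the first visit. The height can then be chosen to decrease along the traversal, with a vertical return, and such a knot is trivial.

*Torus knots.* Let $m\ge3$ be odd, and take a horizontal row of $m$ crossings whose two upper ends are joined and whose two lower ends are joined. The alternating choice is the $(2,m)$ torus knot. For an arbitrary choice, two neighboring crossings twisting in opposite directions cancel by a Reidemeister II move, so we get the closed row with $|p-q|$ equal crossings, where $p+q=m$. This projection therefore supports the $(2,k)$ torus knots and their mirror images, for odd $1\le k\le m$, and nothing else. So for odd $3\le k\le m$ the $(2,k)$ torus knot is a V-minor of the $(2,m)$ torus knot.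

*Crossing numbers.* If $K$ is a V-minor of $K'$, then $K$ has a diagram with $c(K')$ crossings, so $c(K)\le c(K')$. Thus the figure-eight knot is not below the trefoil in either order. This is a weak obstruction: the diagram in Theorem B(2) has $2n+10$ crossings, so crossing numbers only exclude $K_j$ with $2j+6>2n+10$, that is $j>n+2$. The interesting range $2\le j\le n$ is untouched.

## Flypes preserve support: part 3 of Theorem B

The sensible way to attack the conjecture is to try to prove it: take a minimal diagram of $K'$ whose projection supports $K$, move it to an arbitrary diagram of $K'$, and carry the crossing choice that gives $K$ along with the move. Between minimal diagrams this works.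

**Proof of Theorem B(3).** Let $K'$ be prime alternating. By Kauffman, Murasugi and Thistlethwaite its minimal diagrams are reduced alternating (a non-alternating diagram of a prime alternating knot is not minimal). After replacing some of them by mirror images or reverses, if the identification requires it, any two are related on $S^2$ by flypes (Menasco–Thistlethwaite, *Ann. of Math.* 138 (1993)). This replacement costs nothing: mirror image and reversal do not change the projection up to reflection, and supported sets are closed under both.

A flype is determined by a position in the projection: a disc $\Theta$ with four ends, say two on the left and two on the right, and a crossing $c$ of the two left ends next to $\Theta$. Rotating $\Theta$ by $\pi$ about the horizontal axis removes $c$ and creates a crossing of the same kind between the two right ends. This is an isotopy whatever the over/under information at $c$ and inside $\Theta$, and its effect on the projection does not depend on that information. So if projections $P,P'$ are related by a flype, every over/under choice on $P$ is isotopic to one on $P'$, and conversely. Hence $P$ and $P'$ support the same knots, and all minimal diagrams of $K'$ can be changed into exactly the same knots, up to reflection and reversal. $\blacksquare$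

## Where carrying a crossing choice along stops

Now leave the minimal diagrams. A Reidemeister I or II move that creates crossings does no harm: in the new projection choose the kink crossing arbitrarily, or the two new crossings so that they cancel, and every knot supported before is still supported. The other moves are different. In Reidemeister III three strands cross pairwise. Of the eight over/under choices at the triangle, six order the strands by height, and for these the move is an isotopy. For the two cyclic choices (first over second, second over third, third over first) no strand is on top, and the move is not available. Similarly, an arc that crosses two strands can be pulled away if it is over at both or under at both, but not if the choice is mixed.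

That is exactly where the approach stops: a move valid for the over/under information of $K'$ may be invalid for the information that gives $K$. This suggests how to build a counterexample. We want an alternating diagram of $K'$ in which a long arc can be pulled away because it lies under another strand at *both* meeting points, and a $K$ that needs a mixed choice at those two points. The remaining difficulty is to prove that *no* crossing choice on the new projection gives $K$. For that we need something that no crossing change can alter.

## Rerouting arcs and reading Gauss words

**Lemma 1 (rerouting).** An arc of a diagram that is over at all its crossings may be replaced by any other simple arc with the same endpoints, crossing the rest of the diagram transversally away from its crossings, that is again over at all its crossings. The knot does not change. The same holds with "under".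

*Proof.* An arc that is always over has no self-crossing, so it is simple. View $S^3$ as $S^2\times\mathbb R$ with two points added. Push the rest of the knot to heights $\le 0$. Let the old arc $a$ rise vertically at its endpoints to height $1$ and run at height $1$ in between, and do the same for the new arc $a'$. The set $B=\{\text{height}\ge\frac12\}\cup\{+\infty\}$ is a ball disjoint from the rest of the knot. In $B$ both arcs have the same endpoints, and both are boundary-parallel: push them straight down.

Two such arcs in a ball are isotopic with the boundary fixed. Indeed, there is an orientation-preserving homeomorphism of $B$ taking $a$ to $a'$ and fixing the two endpoints. On the sphere $\partial B$ it is isotopic to the identity relative to the two endpoints, since the mapping class group of a sphere with two individually fixed points is trivial. Using a collar, in which the arcs are vertical, we may make it the identity on $\partial B$. By the Alexander trick it is then isotopic to the identity relative to $\partial B$. This isotopy extends by the identity outside $B$. For "under", reflect heights. $\square$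

The *Gauss word* of a knot projection lists the crossings in the order of a traversal, as a cyclic word in which each letter occurs twice. Two letters are *interlaced* if they alternate in the cyclic word. The *interlacement graph* has the crossings as vertices and interlaced pairs as edges. For the standard trefoil diagram the word is $abcabc$ and the graph is a triangle. A kink contributes $\dots cc\dots$, an isolated vertex. A sum of two trefoil diagrams has word $abcabcdefdef$, with two components.

**Lemma 2.** If the interlacement graph is connected with at least two vertices, the diagram has no nugatory crossing and is prime (every circle meeting it transversally in two non-crossing points has no crossings on one side).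

*Proof.* Suppose a circle meets the diagram only at a crossing $c$, passing through two opposite corners. Two adjacent half-edges at $c$ lie on each side. A traveler leaving $c$ on one side must come back to $c$ on that side. So the two intervals between the occurrences of $c$ lie on different sides and share no letter, and $c$ is interlaced with nothing. This is impossible in a connected graph with at least two vertices. Next suppose a circle meets the diagram transversally in two non-crossing points, with crossings on both sides. It splits the cyclic word into two intervals with no common letter, so no letter of one is interlaced with a letter of the other, and the graph is disconnected. $\square$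

We use Lemma 2 with two theorems. Reduced alternating diagrams are minimal (Kauffman, Murasugi, Thistlethwaite). A knot with a prime reduced alternating diagram is prime (Menasco, *Topology* 23 (1984)).

## The projection $Q_n$ and the knot $K'_n$

Let $\beta=\mathbb R\cup\infty$, $\gamma=i\mathbb R\cup\infty$, and let $\sigma$ be the unit circle. They meet at $0,\infty,1,i,-1,-i$. Let $D_1,D_2,D_3,D_4$ be small discs about $1,i,-1,-i$. Each has four ends, in counterclockwise order: $O$ (towards $\infty$), $L$ (counterclockwise along $\sigma$), $I$ (towards $0$), $R$ (clockwise along $\sigma$). In compass directions:

| disc | $O$ | $L$ | $I$ | $R$ |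
|---|---|---|---|---|
| $D_1$ at $1$ | east | north | west | south |
| $D_2$ at $i$ | north | west | south | east |
| $D_3$ at $-1$ | west | south | east | north |
| $D_4$ at $-i$ | south | east | north | west |

To describe the content of $D_k$, draw it, preserving orientation, as a rectangle with $L=$ NW, $O=$ NE, $I=$ SW, $R=$ SE. Outside the discs keep $\beta\cup\gamma\cup\sigma$, with a crossing $x$ at $0$ and a crossing $y$ at $\infty$. The arcs of $\sigma$ are $\ell_{12},\ell_{23},\ell_{34},\ell_{41}$, where $\ell_{12}$ joins $D_1.L$ to $D_2.R$, and so on cyclically. The faces outside the discs are the inner and outer parts of the four quadrants. Inside the discs put: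

* $D_1$: one crossing $d$, with strands $I$–$O$ and $L$–$R$.
* $D_2$: a horizontal row of two crossings, from left to right $u_2,u_1$. Its strands are $O\,u_1u_2\,L$ and $I\,u_2u_1\,R$.
* $D_3$: a horizontal row of $2n$ crossings, from left to right $w_{2n},\dots,w_1$. Its strands are $R\,w_1\cdots w_{2n}\,I$ and $O\,w_1\cdots w_{2n}\,L$.
* $D_4$: a horizontal row $s_2,s_1$ (left to right) whose NW and NE ends are $L$ and $O$. Its SW and SE ends are joined to the two upper ends of a crossing $v$ placed below, whose lower ends are $I$ (SW) and $R$ (SE). Its strands are $L\,s_2s_1\,O$ and $R\,v\,s_2s_1\,v\,I$.

A strand changes between top and bottom at each crossing of a row, so in a row with an even number of crossings it leaves on the level where it entered. For the second strand of $D_4$: entering at SE we cross $v$ to its upper left end, run through the row from SW to SE, and cross $v$ from upper right to lower left.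

Traverse from $D_4.O$: through $\infty$ to $D_2.O$, out at $D_2.L$, along $\ell_{23}$ into $D_3.R$, out at $D_3.I$, through $0$ to $D_1.I$, out at $D_1.O$, through $\infty$ to $D_3.O$, out at $D_3.L$, along $\ell_{34}$ into $D_4.R$, out at $D_4.I$, through $0$ to $D_2.I$, out at $D_2.R$, along $\ell_{12}$ into $D_1.L$, out at $D_1.R$, along $\ell_{41}$ into $D_4.L$, and out at $D_4.O$. There is one component, with Gauss word
$$y\,u_1u_2\,w_1\cdots w_{2n}\,x\,d\,y\,w_1\cdots w_{2n}\,v\,s_2s_1\,v\,x\,u_2u_1\,d\,s_2s_1 .\tag{1}$$
Its length is $4n+16$, so $Q_n$ has $2n+8$ crossings. The positions are

| letter | positions | letter | positions |
|---|---|---|---|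
| $y$ | $1,\ 2n+6$ | $d$ | $2n+5,\ 4n+14$ |
| $u_1$ | $2,\ 4n+13$ | $v$ | $4n+7,\ 4n+10$ |
| $u_2$ | $3,\ 4n+12$ | $s_2$ | $4n+8,\ 4n+15$ |
| $w_k$ | $3+k,\ 2n+6+k$ | $s_1$ | $4n+9,\ 4n+16$ |
| $x$ | $2n+4,\ 4n+11$ | | |

Each letter has one odd and one even position. So declaring the strand at even positions to be over is consistent, and it gives an alternating diagram. **Let $K'_n$ be the knot of this alternating diagram on $Q_n$, over at even positions.** Since $\beta$ passes $x$ at position $2n+4$ and $y$ at position $2n+6$, both even,
$$\text{$\beta$ is over $\gamma$ at both $x$ and $y$ in the diagram of $K'_n$.}\tag{2}$$

In (1), $y$ is interlaced with $u_1,u_2$, all $w_k$, $x$ and $d$; $x$ is interlaced with $s_1,s_2$; and $v$ is interlaced with $s_1,s_2$. So the interlacement graph is connected. By Lemma 2 and the theorems quoted after it, $K'_n$ is a prime alternating knot, this diagram is minimal, and $c(K'_n)=2n+8$.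

## The knots $K_j$ as V-minors of $K'_n$

**Step 1: a crossing choice on $Q_n$ with a long over-arc.** The purpose is to find a diagram on $Q_n$ that simplifies to an alternating one. In the diagram of $K'_n$ change $y,d,u_1,u_2,w_1,\dots,w_{2n}$ and keep $x,v,s_1,s_2$. Changed crossings are now over at their odd positions, kept ones at their even positions. With $+$ for over and $-$ for under, the position table gives
$$y^+u_1^-u_2^+w_1^-w_2^+\cdots w_{2n-1}^-\,\underline{w_{2n}^+\,x^+\,d^+}\,y^-w_1^+w_2^-\cdots w_{2n-1}^+w_{2n}^-\,v^-s_2^+s_1^-v^+x^-u_2^-u_1^+d^-s_2^-s_1^+ .\tag{3}$$
At $y$ the strand $\beta$ is now *under*, while at $x$ it is still over.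

**Step 2: reroute the underlined arc.** The purpose is to remove $w_{2n},x,d$ at the price of one new crossing. The underlined arc is over at all its crossings. It starts on the edge $w_{2n-1}w_{2n}$ of its strand. That strand entered the row at SE and has passed $2n-1$ crossings, an odd number, so this is an *upper* edge of the row. It therefore borders the face between $D_3.L$ and $D_3.O$, which is the outer third-quadrant face (south and west of $-1$). The arc ends on $\beta$ between $D_1.O$ and $\infty$. By Lemma 1 we may replace it by an over-arc that runs through the outer third-quadrant face, crosses $\gamma$ once, at a new crossing $y_1$ between $D_4.O$ and $\infty$, and runs through the outer fourth-quadrant face to its endpoint. The crossings $w_{2n},x,d$ disappear. On $\gamma$, the crossing $y_1$ lies between $s_1$ and $y$. So the new diagram $R_n$ has word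
$$y^+u_1^-u_2^+w_1^-w_2^+\cdots w_{2n-1}^-\,y_1^+y^-\,w_1^+w_2^-\cdots w_{2n-1}^+\,v^-s_2^+s_1^-v^+u_2^-u_1^+s_2^-s_1^+y_1^- .\tag{4}$$
This is **alternating**, with $2n+6$ crossings. **Let $K_n$ be its knot.**

**Step 3: $K_n$ is prime alternating of crossing number $2n+6$.** In (4), $y$ is interlaced with $u_1,u_2$, all $w_k$ and $y_1$; $u_2$ is interlaced with $s_1,s_2$; and $v$ is interlaced with $s_1,s_2$. The graph is connected, and Lemma 2 with the same two theorems applies. Since (3) lives on the projection of a minimal diagram of $K'_n$, the knot $K_n$ is a V-minor of $K'_n$.

**Step 4: smaller indices.** The purpose is to get all of $K_2,\dots,K_n$ from the one projection $Q_n$. Let $2\le j<n$. The crossings $w_{2j+1},\dots,w_{2n}$ are even in number. Choose them so that consecutive pairs cancel by Reidemeister II moves. What is left is a diagram on $Q_j$ with arbitrary crossing choices. Steps 1 and 2 with $j$ in place of $n$ show that $Q_j$ supports $K_j$, so $Q_n$ does too. Hence $K_2,\dots,K_n$ are V-minors of $K'_n$. This proves part 1 of Theorem B.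

## A diagram of $K'_n$ with two more crossings: the projection $P_n$

Return to the alternating diagram of $K'_n$ on $Q_n$, with the information (2).

**Step 1: free the center.** The part of $\beta$ from $D_3.I$ to $D_1.I$ crosses only $x$ and is over there. Reroute it as an over-arc (Lemma 1): from $D_3.I$ into the inner third-quadrant face; across $\ell_{34}$ next to $D_3$ (crossing $z$); through the outer third-quadrant face; across $\gamma$ between $D_4.O$ and $\infty$ (crossing $t$); through the outer fourth-quadrant face; across $\ell_{41}$ next to $D_1$ (crossing $e$); into the unit disc and to $D_1.I$. Now $x$ is gone.

**Step 2: pull $\gamma$ away from $\infty$.** The part of $\gamma$ from $D_4.O$ through $t$ and $y$ to $D_2.O$ has no other crossings, and it is under at both: at $t$ because Step 1 used an over-arc, at $y$ by (2). Reroute it as an under-arc: from $D_4.O$ across $\ell_{41}$ next to $D_4$ (crossing $g$, between $e$ and $D_4$); inside the right half of the unit disc, close to $\gamma$; across $\ell_{12}$ next to $D_2$ (crossing $f$); to $D_2.O$. It meets nothing else, since the only part of $\beta$ left inside the unit disc on this side is the short piece from $e$ to $D_1$. Now $t$ and $y$ are gone.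

The result is a diagram of $K'_n$ with $(2n+8)-1+3-2+2=2n+10$ crossings. **Let $P_n$ be its projection.** Traversing from $D_4.O$ gives the Gauss word
$$g\,f\,u_1u_2\,w_1\cdots w_{2n}\,z\,e\,d\,w_1\cdots w_{2n}\,z\,v\,s_2s_1\,v\,u_2u_1\,f\,d\,e\,g\,s_2s_1 .\tag{5}$$

*The naive transport fails at Step 2.* Take the choice (3), which gives $K_n$. Step 1 above is still available, because $\beta$ is over at $x$. But $y$ was changed. After Step 1 the arc of $\gamma$ from $D_4.O$ to $D_2.O$ is under at $t$ and over at $y$: mixed, so it cannot be rerouted by Lemma 1. Of course this does not yet show that $P_n$ fails to support $K_n$; a quite different crossing choice might give it.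

**Step 3: group the crossings of $P_n$ into four discs.** The purpose is to find a structure visible in the projection alone. Let $b^-$ be the strand from $D_1.O$ through $\infty$ to $D_3.O$, $b^+$ the strand from $z$ to $e$, $c^+$ the strand from $D_4.I$ through $0$ to $D_2.I$, and $c^-$ the strand from $f$ to $g$.

| disc | crossings | ends, counterclockwise |
|---|---|---|
| $\Delta_1$ | $d$, and $e$ crossing the ends $I,R$ of $D_1$ (twist of 2) | $b^-,\ell_{12},\ell_{41},b^+$ |
| $\Delta_2$ | $u_2,u_1$, and $f$ crossing the ends $O,R$ of $D_2$ (twist of 3) | $c^-,\ell_{12},\ell_{23},c^+$ |
| $\Delta_3$ | $w_{2n},\dots,w_1$, and $z$ crossing the ends $I,L$ of $D_3$ (twist of $2n+1$) | $b^-,b^+,\ell_{34},\ell_{23}$ |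
| $\Delta_4$ | $D_4$, and $g$ crossing the ends $O,L$ of $D_4$ | $c^+,\ell_{34},\ell_{41},c^-$ |

Each row comes from the order $O,L,I,R$ by interchanging the two ends that are crossed. For $\Delta_1$: $O,L,R,I$ continue as $b^-,\ell_{12},\ell_{41},b^+$. For $\Delta_2$: $R,O$ are adjacent and interchanged, so $L,I,O,R$ continue as $\ell_{23},c^+,c^-,\ell_{12}$. For $\Delta_3$: $O,I,L,R$ continue as $b^-,b^+,\ell_{34},\ell_{23}$. For $\Delta_4$: $L,O,I,R$ continue as $\ell_{41},c^-,c^+,\ell_{34}$.

The strands $b^\pm$ cobound, together with arcs of $\partial\Delta_1$ and $\partial\Delta_3$, the part of the lower outer region near $\infty$. It is empty because $\gamma$ no longer passes there. The strands $c^\pm$ cobound, together with arcs of $\partial\Delta_2,\partial\Delta_4$, a thin empty strip along the inner part of $\gamma$.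

## What crossing changes cannot alter: components, hence parity

Crossing changes never alter how a curve runs through a projection. In particular, if we cut out one of the discs $\Delta_i$ and close up its four ends in the plane, the *number of components* of the resulting link is the same for all crossing choices. The classical fact that turns this into usable information is this. For a link $L$ in $S^3$ let $M_L$ be the double cover of $S^3$ branched along $L$, and let $\det L=|H_1(M_L)|$, with $0$ if the group is infinite. Then $\det L$ is odd for knots and even (possibly $0$) for links with at least two components. For example, the unknot has $M=S^3$ and determinant $1$, the two-component unlink has $M=S^1\times S^2$ and determinant $0$, and the $(2,m)$ torus link has a lens space with $H_1\cong\mathbb Z/m$ and determinant $m$.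

The plan: cut $M_L$, for any $L$ on $P_n$, along a torus into two Seifert pieces whose exceptional fibres have as multiplicities the determinants of the four closed-up discs. Then the *parities* of the multiplicities are the same for all $L$ on $P_n$. We shall find the pattern (even, odd) and (odd, odd), whereas the pieces for $K_j$ both contain an even multiplicity.

**Definition (rational tangle).** A ball with two properly embedded arcs is a *rational tangle* if, as a pair, it is homeomorphic to $(D^2\times[0,1],\ \{2\text{ points}\}\times[0,1])$.

A single crossing is a rational tangle. Adding a crossing between two adjacent ends glues on a collar containing a half twist of two of four strands. As a pair, the collar is a product, so the result is again rational. The double cover of a rational tangle branched along its arcs is (annulus) $\times[0,1]$, a solid torus, because the double cover of $D^2$ branched over two points is an annulus. A chord of $D^2$ separating the two points lifts to two spanning arcs of the annulus, so the disc (chord) $\times[0,1]$, which separates the two arcs, lifts to two meridian discs of the solid torus.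

**Definition (form).** A diagram $G$ has *form* $(T_1,T_3\,|\,T_2,T_4)$ if its crossings lie in four disjoint discs carrying rational tangles $T_1,\dots,T_4$; $T_1,T_3$ are joined by two strands bounding an empty strip; likewise $T_2,T_4$; and the pairs $12,23,34,41$ are joined by single strands $s_{12},s_{23},s_{34},s_{41}$. The discs of $T_1,T_3$ with their strip form a disc $\mathcal B$, those of $T_2,T_4$ with theirs a disc $\mathcal C$ disjoint from $\mathcal B$, and the $s_{ij}$ are disjoint arcs crossing the annulus between $\mathcal B$ and $\mathcal C$.

On $\partial\mathcal B$ the ends $\{s_{12},s_{41}\}$ of $T_1$ are consecutive, because the strip meets the disc of $T_1$ in an arc between its two strip ends. Likewise $\{s_{23},s_{34}\}$ are consecutive on $\partial\mathcal B$, and $\{s_{12},s_{23}\}$ and $\{s_{34},s_{41}\}$ on $\partial\mathcal C$. Up to direction, the first condition leaves the cyclic orders $s_{12},s_{23},s_{34},s_{41}$ and $s_{12},s_{34},s_{23},s_{41}$; in the second, $s_{12}$ and $s_{23}$ are not neighbors. So the cyclic order of the strands in the annulus is $s_{12},s_{23},s_{34},s_{41}$.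

**Definition (closure).** $\widehat T_i$ is the link obtained by joining, in the plane and without new crossings, the two strip ends of $T_i$ to each other and the other two ends to each other. Put $\delta_i=\det\widehat T_i$.

*Example.* The standard four-crossing projection of the figure-eight knot consists of a row $a,c$ and a column $b,d$, with word $d\,b\,a\,c\,b\,d\,c\,a$. The pairs $\{d,b\}$ and $\{a,c\}$ are each joined by two edges bounding a bigon, and the edges $ad$, $ab$, $bc$, $cd$ are single. So it has form $(d,b\,|\,a,c)$. Each closure is a one-crossing diagram of the unknot, so all $\delta_i=1$. *Example.* For a horizontal row of $m$ crossings, $\delta=m$ if the strip ends are the two upper ends, since the closure is the $(2,m)$ torus link; $\delta=1$ if they are the two right ends, since the closure is an unknot with kinks.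

By Step 3 of the previous section, every diagram on $P_n$ has form $(\Delta_1,\Delta_3\,|\,\Delta_2,\Delta_4)$, with $s_{ij}=\ell_{ij}$. The four tangles are rational whatever the crossing information, since each is built from one crossing by adding crossings between adjacent ends (for $\Delta_4$: $s_2$, then $s_1$, $v$, $g$).

## The torus in the double cover

**Lemma 3.** If $G$ has form $(T_1,T_3\,|\,T_2,T_4)$, then $M_G=X_{\mathcal B}\cup_TX_{\mathcal C}$ with $T$ a torus, where:

(a) If $\delta_1,\delta_3\ge1$, then $X_{\mathcal B}$ is Seifert fibred over $D^2$ with at most two exceptional fibres, of multiplicities $\delta_1,\delta_3$ (multiplicity $1$ means regular). Likewise for $X_{\mathcal C}$ with $\delta_2,\delta_4$.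

(b) The fibres from the two sides have intersection number $\pm1$ on $T$.

(c) If $\delta_1=0$ and $\delta_3\ge1$, then $X_{\mathcal B}\cong N\,\#\,(S^1\times D^2)$ with $N$ a lens space or $S^3$.

(d) If $\delta_2,\delta_4\ge1$, every Dehn filling of $X_{\mathcal C}$ is Seifert fibred or a connected sum of two manifolds each a lens space or $S^3$. The same holds for $X_{\mathcal B}$ if $\delta_1,\delta_3\ge1$.

*Proof.*

**Setup: where the pieces come from.** Let $\Sigma$ be a sphere in $S^3$ that meets the projection sphere in a circle in the annulus between $\mathcal B$ and $\mathcal C$ crossing each $s_{ij}$ once. It meets the link in four points, so its double cover $T$ is a torus. It cuts $S^3$ into a ball over $\mathcal B$ and a ball over $\mathcal C$; let $X_{\mathcal B},X_{\mathcal C}$ be their covers. In the ball over $\mathcal B$ take a vertical disc $E$ across the strip. It meets the branch set in two points, one on each strip strand, and cuts the ball into two balls carrying $T_1$ and $T_3$. So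
$$X_{\mathcal B}=V_1\cup_AV_3,$$
where $V_1,V_3$ are solid tori (covers of rational tangles) and $A$ is the annulus covering $E$.

Each component of $\partial A$ is a lift of $\partial E$, and the core of $A$ is isotopic to it. On the sphere bounding the $i$-th ball, $\partial E$ separates the four branch points 2|2, so its lifts are essential on $\partial V_i$. Now fill $V_i$ by a solid torus with meridian a lift of $\partial E$. This solid torus is the double cover of a rational tangle whose two arcs are separated by a disc bounded by $\partial E$. The closing arcs of $\widehat T_i$ form exactly such a tangle, with the vertical disc between them. So the filling is $M_{\widehat T_i}$, and $H_1(M_{\widehat T_i})$ is $H_1(V_i)=\mathbb Z$ modulo the class of the core of $A$. Hence $\delta_i$ is the (absolute) winding number of the core of $A$ in $V_i$.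

**(a): fibre both solid tori compatibly.** If $\delta_i\ge1$, fibre $V_i$ by curves parallel to the core of $A$. Each winds $\delta_i$ times around $V_i$, so the core of $V_i$ has multiplicity $\delta_i$ and all other fibres are regular. The two fibrations agree on $A$, and the base is the union of two discs along an arc, a disc. The components of $\partial A$ are fibres on $T$, so on $T$ the fibre is a lift of $\partial E$. The argument for $X_{\mathcal C}$ is the same.

**(b): compare the two fibres on $T$.** The circle $\Sigma\cap S^2$ carries the four branch points in the order $s_{12},s_{23},s_{34},s_{41}$ and cuts $\Sigma$ into two hemispheres. Regard $\Sigma$ as the pillowcase $\mathbb R^2/\langle\mathbb Z^2,-1\rangle$, two copies of the square $[0,\frac12]^2$ glued along their boundaries, with the branch points at the corners $(0,0),(\frac12,0),(\frac12,\frac12),(0,\frac12)$ in this order and covering torus $\mathbb R^2/\mathbb Z^2$. The curve $\partial E_{\mathcal B}$ meets each hemisphere in one arc, separating $\{s_{12},s_{41}\}$ from $\{s_{23},s_{34}\}$. The curve $\partial E_{\mathcal C}$ meets each in one arc, separating $\{s_{12},s_{23}\}$ from $\{s_{34},s_{41}\}$. An arc in a disc is determined, up to isotopy with endpoints moving in the boundary minus the marked points,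 by how it separates the marked boundary points. So up to isotopy in the complement of the branch points the two curves are the images of the lines $\{x=\frac14\}$ and $\{y=\frac14\}$. Their lifts to $\mathbb R^2/\mathbb Z^2$ have slopes $(0,1)$ and $(1,0)$, with intersection number $\pm1$.

**(c): the degenerate solid torus.** If $\delta_1=0$, the core of $A$ is essential on $\partial V_1$ and null-homologous in $V_1$, hence a meridian. Write $V_1=D^2\times S^1$, $S^1=J\cup J'$ with two intervals, so that $A=\partial D^2\times J$. Then
$$X_{\mathcal B}=V_3\cup(D^2\times J)\cup(D^2\times J').$$
Adding the 2-handle $D^2\times J$ to $V_3$ along a curve of winding number $\delta_3\ge1$ gives a punctured lens space or punctured $S^3$. Then $D^2\times J'$ is a 1-handle attached to its boundary sphere. The result is $N\#(S^1\times D^2)$.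

**(d): Dehn fillings.** Let $X_{\mathcal C}=V_2\cup_AV_4$ with $\delta_2,\delta_4\ge1$, fibred as in (a). If the filling slope is not the fibre, the fibration extends over the filling solid torus. If it is the fibre, note that $T$ is the union of the annuli $\partial V_2\setminus A$ and $\partial V_4\setminus A$, whose cores are fibres, hence meridians of the filling solid torus. So write the latter as $D^2\times J\cup D^2\times J'$, with $D^2\times J$ attached along $\partial V_2\setminus A$ and $D^2\times J'$ along $\partial V_4\setminus A$. Both are 2-handles attached along curves of winding number $\delta_2\ge1$ and $\delta_4\ge1$. So $V_2\cup D^2\times J$ and $V_4\cup D^2\times J'$ are punctured lens spaces or punctured $S^3$'s, glued along the sphere $A\cup(D^2\times\partial J)$. That is a connected sum as claimed. The argument for $X_{\mathcal B}$ is identical. $\square$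

## Seifert pieces and the JSJ torus

Let $X$ be orientable and Seifert fibred over $D^2$ with two exceptional fibres of multiplicities $a,b\ge2$.

**(F1)** $X$ is irreducible with incompressible boundary. If $(a,b)\ne(2,2)$, its Seifert fibration is unique up to isotopy (Jaco, *Lectures on Three-Manifold Topology*, Ch. VI).

**(F2)** $\pi_1(X)/Z(\pi_1(X))\cong\mathbb Z_a*\mathbb Z_b$, and this group has an element of order $2$ if and only if $a$ or $b$ is even. Indeed, $\pi_1(X)$ is generated by $c_1,c_2$ and the fibre class $h$; $h$ is central, $c_1^a$ and $c_2^b$ are powers of $h$, and these are all the relations. So $\pi_1(X)/\langle h\rangle\cong\mathbb Z_a*\mathbb Z_b$. A free product of two nontrivial groups has trivial center, and the center of $\pi_1(X)$ maps into it, so $Z(\pi_1(X))=\langle h\rangle$. Torsion elements of a free product are conjugate into the factors. For example, the exterior of the $(3,5)$ torus knot has $a=3$, $b=5$ and quotient $\mathbb Z_3*\mathbb Z_5$ without elements of order $2$; for the trefoil exterior the quotient is $\mathbb Z_2*\mathbb Z_3$, which has some.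

**(F3)** (Jaco–Shalen, Johannson; in this form Aschenbrenner–Friedl–Wilton, *3-Manifold Groups*, EMS 2015, §1.6.) In a closed orientable irreducible 3-manifold the family of JSJ tori is unique up to isotopy. A separating incompressible torus that cuts the manifold into two Seifert fibred pieces, neither of which is $T^2\times I$, such that for all choices of Seifert fibrations of the pieces the fibres do not match along the torus, is the JSJ family. If the manifold is Seifert fibred, the JSJ family is empty.

**Lemma 4.** If $X_1,X_2$ are irreducible with incompressible torus boundary, then $M=X_1\cup_TX_2$ is irreducible and $T$ is incompressible in $M$.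

*Proof.* $\pi_1(T)$ injects into both $\pi_1(X_i)$, hence into their amalgamated product $\pi_1(M)$. So $T$ is incompressible. For irreducibility, let $S$ be a sphere transverse to $T$. We show that $S$ bounds a ball, by induction on the number $k$ of circles in $S\cap T$. If $k=0$, $S$ lies in some $X_i$ and bounds a ball there. Let $k>0$. A circle innermost on $S$ bounds a disc of $S$ lying in some $X_i$, so by incompressibility it bounds a disc in $T$. Inside that disc take a circle of $S\cap T$ innermost on $T$, bounding $D'\subset T$ with $D'\cap S=\partial D'$. Surger $S$ along $D'$. After a small push this gives two disjoint spheres $S',S''$, each meeting $T$ in fewer than $k$ circles. By induction both bound balls.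

It remains to see that $S$ does. Recover $S$ by joining $S'$ and $S''$ by a tube along an arc. Since $S'$ and $S''$ separate $M$, write $M=P'\cup R\cup P''$, where $R$ is the region between them containing the arc, $\partial P'=S'$ and $\partial P''=S''$. If $P''$ is a ball, then $S$ is isotopic to $S'$: it bounds $P'$ with a finger attached that ends in the ball $P''$, and the finger can be retracted. So $S$ bounds a ball because $S'$ does. If $P'$ is a ball, exchange the roles. If $P'$ is not a ball, then the ball bounded by $S'$ is $R\cup P''$. By Alexander's theorem $S''$ bounds a ball inside it, which is the side away from $S'$, namely $P''$. So one of $P',P''$ is always a ball. $\square$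

## The double cover of $K_n$: an even fibre on each side

**Lemma 5.** For $n\ge2$, $R_n$ has form $(Y,W\,|\,U,S)$ with $Y=\{y,y_1\}$, $W=\{w_1,\dots,w_{2n-1}\}$, $U=\{u_1,u_2\}$, $S=\{s_1,s_2,v\}$ and $(\delta_Y,\delta_W;\delta_U,\delta_S)=(2,2n-1;2,3)$. Hence $M_{K_n}$ is irreducible, not Seifert fibred, and its JSJ decomposition has exactly one torus; its two pieces are Seifert over $D^2$ with multiplicities $(2,2n-1)$ and $(2,3)$.

*Proof.*

**Step 1: the form.** We read off from (4) all edges between different sets.

* $Y$–$W$: $y\,w_1$ and $y_1\,w_{2n-1}$. The first runs along the negative real axis, the second is the new arc. They cobound the part of the outer third-quadrant region near $\infty$, which is empty.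
* $U$–$S$: $u_1s_2$ and $u_2v$. The first runs along $\sigma$ from $D_2.R$ through the former $D_1$ to $D_4.L$, the second along $\gamma$ through $0$. The right half of the unit disc between them is empty, since the part of $\beta$ there was removed.
* Single edges: $y\,u_1$ (joining $Y,U$), $u_2w_1$ (joining $U,W$), $w_{2n-1}v$ (joining $W,S$), $s_1y_1$ (joining $S,Y$).

The crossings $y,y_1$ are joined by two edges bounding an empty bigon in the outer fourth-quadrant region, so $Y$ is a twist of two crossings. $W$ and $U$ are twists. $S=D_4$ is a twist of two with one crossing $v$ added at two adjacent ends. So all four are rational, and the form is as claimed, with $T_1=Y$, $T_2=U$, $T_3=W$, $T_4=S$.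

**Step 2: the four determinants.** We read the strands from (4) and close them; all closures are alternating.

* $\widehat Y$ joins the ends $yw_1,\,y_1w_{2n-1}$ and the ends $yu_1,\,y_1s_1$. Its components are $y_1^+y^-$ and $y_1^-y^+$. Each component is over the other exactly once, so the linking number is $\pm1$: a Hopf link, $\det=2$.
* $\widehat W$ joins the two upper ends of the row and the two lower ends. Its word is $w_1^-w_2^+\cdots w_{2n-1}^-\,w_1^+w_2^-\cdots w_{2n-1}^+$: the $(2,2n-1)$ torus knot, up to mirror image, $\det=2n-1$.
* $\widehat U$ joins the lower ends $R,I$ and the upper ends $O,L$ of the row. Its components are $u_1^-u_2^+$ and $u_2^-u_1^+$: a Hopf link, $\det=2$.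
* $\widehat S$ joins $L$ to $I$ and $O$ to $R$. Its word is $s_2^-s_1^+v^-s_2^+s_1^-v^+$, an alternating 3-crossing knot diagram, reduced by Lemma 2 since all pairs are interlaced. So it is a trefoil, $\det=3$.

**Step 3: the JSJ torus.** By Lemma 3(a) the pieces are Seifert over $D^2$ with multiplicities $(2,2n-1)$ and $(2,3)$, all at least $2$ since $n\ge2$. By (F1) both are irreducible with incompressible boundary, and their fibrations are unique because neither pair is $(2,2)$. They are not $T^2\times I$, having connected boundary. By Lemma 4, $M_{K_n}$ is irreducible and $T$ is incompressible. By Lemma 3(b) the (unique) fibres have intersection number $\pm1$ on $T$, so they do not match. By (F3), $\{T\}$ is the JSJ family. It is non-empty, so $M_{K_n}$ is not Seifert fibred. $\square$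

## All double covers from $P_n$: an odd–odd piece

**Lemma 6.** Give $P_n$ any over/under information, and let $L$ be the resulting knot. Then either $M_L$ is a connected sum of one or more closed Seifert fibred manifolds, or $M_L$ is irreducible with exactly one JSJ torus and its pieces are Seifert over $D^2$ with multiplicities (even, odd) and (odd, odd), all $\ge2$.

*Proof.*

**Step 1: the parities of the $\delta_i$.** We have already seen that the diagram has form $(\Delta_1,\Delta_3\,|\,\Delta_2,\Delta_4)$ with rational tangles. The parity of $\delta_i$ depends only on the number of components of $\widehat\Delta_i$, so it can be read from (5) without crossing information.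

* $\Delta_1$ has strands $b^+\,e\,d\,b^-$ and $\ell_{12}\,d\,e\,\ell_{41}$. The closure joins $b^+$ to $b^-$ and $\ell_{12}$ to $\ell_{41}$, so each strand closes on itself: 2 components, $\delta_1$ is **even**.
* $\Delta_3$ has strands $\ell_{23}\,w_1\cdots w_{2n}z\,b^+$ and $b^-\,w_1\cdots w_{2n}z\,\ell_{34}$. The closure joins $b^+$ to $b^-$ and $\ell_{34}$ to $\ell_{23}$: a knot, $\delta_3$ is **odd**.
* $\Delta_2$ has strands $c^-\,f\,u_1u_2\,\ell_{23}$ and $c^+\,u_2u_1f\,\ell_{12}$. The closure joins $c^+$ to $c^-$ and $\ell_{12}$ to $\ell_{23}$: a knot, $\delta_2$ is **odd**.
* $\Delta_4$ has strands $\ell_{34}\,v\,s_2s_1\,v\,c^+$ and $\ell_{41}\,g\,s_2s_1\,g\,c^-$. The closure joins $c^+$ to $c^-$ and $\ell_{34}$ to $\ell_{41}$: a knot, $\delta_4$ is **odd**.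

In particular $\delta_2,\delta_3,\delta_4\ge1$. The remaining steps treat all possible sizes of the $\delta_i$.

**Step 2: the case $\delta_1=0$.** By Lemma 3(c), $X_{\mathcal B}\cong N\#(S^1\times D^2)$, so $M_L$ is $N\,\#$ (a Dehn filling of $X_{\mathcal C}$), with $N$ a lens space or $S^3$. By Lemma 3(d) the filling is Seifert fibred or a connected sum of lens spaces and $S^3$'s. All of these are Seifert fibred, so $M_L$ is a connected sum of closed Seifert manifolds.

**Step 3: the case $\delta_1\ge2$ and some $\delta_i=1$, $i\in\{2,3,4\}$.** If $\delta_3=1$, then $X_{\mathcal B}$ is fibred over $D^2$ with at most one exceptional fibre, hence is a solid torus, and $M_L$ is a Dehn filling of $X_{\mathcal C}$. If $\delta_2=1$ or $\delta_4=1$, then $X_{\mathcal C}$ is a solid torus and $M_L$ is a Dehn filling of $X_{\mathcal B}$. By Lemma 3(d), $M_L$ is Seifert fibred or a connected sum of lens spaces and $S^3$'s.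

**Step 4: the case $\delta_1\ge2$ and $\delta_2,\delta_3,\delta_4\ge3$.** The pieces have multiplicities $(\delta_1,\delta_3)=$ (even, odd) and $(\delta_2,\delta_4)=$ (odd, odd), all at least $2$. Neither pair is $(2,2)$. So, exactly as in Step 3 of Lemma 5, the pieces are irreducible with incompressible boundary and unique fibrations (F1), they are not $T^2\times I$, $M_L$ is irreducible with $T$ incompressible (Lemma 4), the fibres do not match (Lemma 3(b)), and $\{T\}$ is the JSJ family (F3). $\square$

## $P_n$ supports no $K_j$

**Proof of Theorem B(2) and Theorem A.** Let $n\ge2$, $j\ge2$, and suppose $P_n$ supported a knot $L$ equal to $K_j$ up to reflection and reversal. Then $M_L\cong M_{K_j}$, perhaps with orientation reversed. By Lemma 6 there are two cases.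

*$M_L$ is a connected sum of closed Seifert manifolds.* By Lemma 5, $M_{K_j}$ is irreducible, so each sphere of the connected sum bounds a ball and all but at most one summand are $S^3$. Then $M_{K_j}$ would be Seifert fibred, contradicting Lemma 5.

*$M_L$ is irreducible with one JSJ torus.* By uniqueness of the JSJ family (F3), a homeomorphism $M_L\to M_{K_j}$ can be isotoped to carry torus to torus and pieces to pieces. So the piece of $M_L$ with multiplicities (odd, odd) is homeomorphic to a piece of $M_{K_j}$. By (F2), the quotient $\pi_1/Z(\pi_1)$ of the former has no element of order $2$. But the pieces of $M_{K_j}$ have multiplicities $(2,2j-1)$ and $(2,3)$, so for both of them $\pi_1/Z(\pi_1)$ has elements of order $2$. Contradiction.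

So the diagram of $K'_n$ on $P_n$, with $2n+10=c(K'_n)+2$ crossings, cannot be changed into a diagram of any $K_j$, $j\ge2$, up to reflection and reversal. Switching all its crossings gives a diagram of the mirror image of $K'_n$ on the same projection, to which the same conclusion applies, and reversal does not change the projection. Hence $K_j\not\le K'_n$ in the T-order for all $j\ge2$, also after identifying knots with their reflections and reverses. By part 1, $K_j\le K'_n$ in the V-order for $2\le j\le n$. This proves part 2 of Theorem B. With $n=j=2$ we get crossing numbers $12$ and $10$ and a diagram with $14$ crossings, which is Theorem A. So the conjecture is false. $\blacksquare$
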